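\title{No two almost everywhere dominating c.e.\ degrees form a minimal pair}

\begin{abstract}
A Turing degree is almost everywhere dominating if, for almost every oracle $X$, every function computable in $X$ is dominated by a function computable in the degree. We show that any finitely many computably enumerable sets of almost everywhere dominating degree compute a common non-computable computably enumerable set. In particular, no two computably enumerable almost everywhere dominating degrees form a minimal pair. Domination enters the proof only through a covering property for weighted tokens. The rest is a nested construction in which every strategy builds its own set, and either that set is non-computable and computable in all the given sets, or the strategy forces the given sets to cover more weight than they can.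
\end{abstract}

\section{Introduction}\label{sec:intro}

For $f,g\colon\mathbb N\to\mathbb N$ we say that $f$ \emph{dominates} $g$ if $f(n)\ge g(n)$ for all but finitely many $n$, and that $f$ \emph{majorizes} $g$ if $f(n)\ge g(n)$ for all $n$. Let $\mu$ be the uniform (Lebesgue) measure on $2^\omega$, under which the bits of $X\in2^\omega$ are independent fair coin tosses. Following Dobrinen and Simpson, a Turing degree $\mathbf a$ is \emph{almost everywhere (a.e.)\ dominating} if for $\mu$-almost every $X$, every function computable in $X$ is dominated by some function computable in $\mathbf a$. A set is a.e.\ dominating if its degree is.

The notion measures computational strength by rate of growth: $\mathbf a$ has to outgrow whatever a random oracle can compute. It is closed upward in the Turing degrees, and it separates the two ends of the computably enumerable (c.e.)\ degrees. The degree $\mathbf 0$ is not a.e.\ dominating; see Example~\ref{ex:computable}. The degree $\mathbf 0'$ of the halting problem is. Indeed, fix a Turing functional $\Phi$, let $U_n=\{X:\Phi^X(n)\text{ converges}\}$, and let $U_{n,s}$ be the clopen set of those $X$ for which this happens within $s$ steps and with a value below $s$. The rationals $\mu(U_{n,s})$ are computable and increase to $\mu(U_n)$, so the halting problem, asked for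 $s=0,1,\dots$ whether $\mu(U_{n,t})>\mu(U_{n,s})+2^{-n}$ for some $t$, finds $s=f(n)$ with $\mu(U_n\setminus U_{n,s})\le2^{-n}$. By the Borel--Cantelli lemma almost every $X$ lies in only finitely many of the sets $U_n\setminus U_{n,f(n)}$, and then $f$ dominates $\Phi^X$ if $\Phi^X$ is total. There are only countably many $\Phi$.

So the a.e.\ dominating c.e.\ degrees form an upward closed class of c.e.\ degrees that contains $\mathbf 0'$ and omits $\mathbf 0$, and one may ask how far apart two of its members can be. Degrees $\mathbf a,\mathbf b$ form a \emph{minimal pair} if both are non-zero and $\mathbf 0$ is the only degree below both; such degrees share no non-computable information. The following question is posed in \cite{tracing}.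

\begin{quote}
\emph{Are there c.e.\ degrees $\mathbf a,\mathbf b$, both a.e.\ dominating, that form a minimal pair?}
\end{quote}

Two facts suggest a positive answer. First, a c.e.\ set $A$ is \emph{high} if $A'\equiv_T\emptyset''$, and highness, too, yields fast growth: a high set computes one function $f$ that dominates all computable functions. (By the limit lemma there is $g\le_TA$ such that $\lim_sg(e,s)$ is $1$ or $0$ according as the $e$-th partial computable function $\varphi_e$ is total or not. For each $e\le n$ search for $s\ge n$ such that $\varphi_e(n)$ converges within $s$ steps or $g(e,s)=0$, and let $f(n)$ bound the values found. The search ends, and for total $\varphi_e$ and large $n$ it ends in the first way.) Lachlan showed that there is a minimal pair of high c.e.\ degrees. Second, a c.e.\ degree $\mathbf a$ is \emph{non-cuppable} if no c.e.\ degree $\mathbf b<\mathbf 0'$ has $\mathbf a\cup\mathbf b=\mathbf 0'$, and there is a non-cuppable a.e.\ dominating c.e.\ degree. Fast growth, it seems, does not force a c.e.\ degree to be large in the order-theoretic sense. Nevertheless the answer is negative.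

\begin{theorem}\label{thm:main}
Let $k\ge1$ and let $A_1,\dots,A_k$ be c.e.\ sets of a.e.\ dominating degree. Then there is a non-computable c.e.\ set $D$ with $D\le_TA_j$ for every $j\le k$.
\end{theorem}

For $k=1$ the theorem says only that $A_1$ is not computable. The case $k=2$ answers the question.

\begin{corollary}\label{cor:main}
If $\mathbf a,\mathbf b$ are c.e.\ a.e.\ dominating degrees, then there is a c.e.\ degree $\mathbf d$ with $\mathbf 0<\mathbf d\le\mathbf a,\mathbf b$. Hence no two c.e.\ a.e.\ dominating degrees form a minimal pair.
\end{corollary}

Section~\ref{sec:cover} translates domination into a combinatorial covering property and reduces the theorem to a construction in which measure no longer appears (Proposition~\ref{prop:construction}). Section~\ref{sec:idea} plays the basic strategy by hand against two oracles. Section~\ref{sec:construction} gives the construction, and Sections~\ref{sec:tree}--\ref{sec:unsettled} verify it.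

\subsection*{Conventions}
We fix computable bijections $\langle\cdot,\cdot\rangle$ and $\langle\cdot,\cdot,\cdot\rangle$ from $\mathbb N^2$ and $\mathbb N^3$ onto $\mathbb N$. The sequence $(W_e)$ lists all c.e.\ sets, and $W_{e,s}$ is the finite part of $W_e$ enumerated by stage $s$. A c.e.\ set $D$ is computable if and only if its complement $\overline D$ is c.e., so $D$ is non-computable if and only if $\overline D\ne W_e$ for all $e$. The sequence $(\Psi_p)$ lists all Turing functionals. The \emph{use} of a convergent computation $\Psi_p^Z(y)$ is the least $u$ such that the oracle is queried only at numbers below $u$; every oracle that agrees with $Z$ below $u$ gives the same computation. We write $\Psi^Z_{p,s}(y){\downarrow}=m$ if the computation converges to $m$ within $s$ steps and $y$, $m$ and the use are all less than $s$. For a c.e.\ set $A$ we fix a computable enumeration $A[0]\subseteq A[1]\subseteq\cdots$ by finite sets with union $A$, and $A\upharpoonright u$ denotes $A\cap\{0,\dots,u-1\}$.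

\section{From domination to covering}\label{sec:cover}

\subsection*{A positive measure version of domination}
In the definition of a.e.\ domination the dominating function depends on $X$. A construction needs a single function to play against, and countable additivity provides one, at the price of passing from measure one to positive measure. Say that a set $A$ has \emph{property} (H) if
\begin{quote}
for every Turing functional $\Phi$ with $\mu\{X:\Phi^X\text{ is total}\}>0$ there is $f\le_TA$ with $\mu\{X:\Phi^X\text{ is total and }f\text{ majorizes }\Phi^X\}>0$.
\end{quote}

\begin{lemma}\label{lem:H}
Every a.e.\ dominating set has property \emph{(H)}.
\end{lemma}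

\begin{proof}
Let $A$ be a.e.\ dominating. For almost every $X$ with $\Phi^X$ total, some $f\le_TA$ dominates $\Phi^X$, and after changing finitely many values we obtain $f\le_TA$ that majorizes $\Phi^X$. So, up to a null set, $\{X:\Phi^X\text{ is total}\}$ is the union of the countably many sets $\{X:\Phi^X\text{ is total and }f\text{ majorizes }\Phi^X\}$ with $f\le_TA$. If the union has positive measure, so does one of these sets.
\end{proof}

Apart from being c.e., property (H) is the only property of the sets $A_j$ that the proof uses, and it is used once, in Lemma~\ref{lem:cover}.

\subsection*{Tokens}
A \emph{token} is a number $y=\langle d,r,i\rangle$ with $r\ge1$. It has \emph{weight} $2^{-r}$ and lies in \emph{column} $d$. For a set $T$ of tokens, $\|T\|$ is the sum of the weights of its members. A \emph{process for column} $d$ is a computable procedure $\mathcal C_d$ that runs in stages $s=0,1,\dots$ and maintains a finite set of column-$d$ tokens, the \emph{stack}. At each stage it may \emph{pop} (remove) tokens from the stack and \emph{push} (add) finitely many tokens. A token pushed at stage $s$ is larger than $s$ and was never pushed before. Thus a token $y$ can be pushed only at stages below $y$, and it is decidable whether $y$ is ever pushed.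

Given a uniformly computable family $(\mathcal C_d)_{d\in\mathbb N}$ of processes, one for each column, let $P_d$ be the set of tokens that $\mathcal C_d$ pushes and never pops, and let $P=\bigcup_dP_d$. For a total function $f$ let $Q_f$ be the set of pushed tokens $y$ that are not popped by the end of stage $f(y)$ of the process of their column. One can read $f(y)$ as a deadline: a token that is still on the stack at its deadline is presumed to stay. Every total $f$ has $P\subseteq Q_f$. The content of the next lemma is that a set with property (H) can set the deadlines so late that the tokens wrongly presumed to stay have finite total weight.

\begin{lemma}[Covering]\label{lem:cover}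
Let $(\mathcal C_d)$ be a uniformly computable family of processes with $\|P\|\le1$, and let $A$ have property \emph{(H)}. Then there is a total $f\le_TA$ with $\|Q_f\|<\infty$.
\end{lemma}

\begin{proof}
We let a random $X$ select each token with probability equal to its weight, and let $\Phi^X$ wait for the selected tokens to be popped. For a token $y=\langle d,r,i'\rangle$ let
\[
E_y=\{X: X(\langle y,i\rangle)=0\text{ for all }i<r\}.
\]
The events $E_y$ depend on disjoint sets of bits, so they are independent, and $\mu(E_y)=2^{-r}\le\frac12$ is the weight of $y$. Define $\Phi^X(y)=0$ if $y$ is not a token, or is never pushed, or $X\notin E_y$. Otherwise let $\Phi^X(y)$ be the least $m$ such that $y$ is popped by the end of stage $m$, and let it diverge if there is no such $m$.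

The function $\Phi^X$ is total if and only if $X\notin E_y$ for all $y\in P$. On $[0,\frac12]$ we have $1-x\ge4^{-x}$, because $4^{-x}$ is convex and equals $1-x$ at both endpoints. Hence
\[
\mu\{X:\Phi^X\text{ is total}\}=\prod_{y\in P}(1-\mu(E_y))\ge4^{-\|P\|}>0 .
\]
By (H) there are $f\le_TA$ and a set $S$ with $\mu(S)>0$ such that $\Phi^X$ is total and majorized by $f$ for all $X\in S$. Let $X\in S$ and $y\in Q_f$. Then $X\notin E_y$, since otherwise $y$ would be popped by the end of stage $\Phi^X(y)\le f(y)$. So for every finite $Q'\subseteq Q_f$,
\[
0<\mu(S)\le\prod_{y\in Q'}(1-\mu(E_y))\le e^{-\|Q'\|},
\]
and therefore $\|Q_f\|\le\ln(1/\mu(S))$.
\end{proof}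

The simplest use of the lemma already contains half of the idea of the proof.

\begin{example}\label{ex:computable}
No computable set has property (H), so $\mathbf 0$ is not a.e.\ dominating. Let $\mathcal C_d$ keep exactly one token $y$, of weight $2^{-d-1}$, on the stack; at the first stage $s$ with $\Psi^\emptyset_{d,s}(y){\downarrow}$ it pops $y$ and pushes a new token of the same weight. Then $\|P\|\le\sum_d2^{-d-1}=1$. If a computable set had (H), Lemma~\ref{lem:cover} would give a computable $f$ with $\|Q_f\|<\infty$, say $f=\Psi_d^\emptyset$. The process $\mathcal C_d$ pops each of its tokens $y$ at a stage $s>f(y)$, after the deadline, so $Q_f$ contains infinitely many tokens of weight $2^{-d-1}$, a contradiction.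
\end{example}

A token that lies in $Q_f$ although it has been popped is \emph{wasted}: it uses up part of the finite weight of $Q_f$ and costs us no room on the stack. When $f$ is computed from a c.e.\ set $A$, we see only an approximation to the deadline $f(y)$. After we pop $y$, the set $A$ can change below the use and move the deadline past the stage of the pop. So popping a token leads either to waste or to a change of $A$, and a change of $A$ is what permits us to enumerate a number into a set $D\le_TA$.

\subsection*{Guessing the deadline functions}
Fix $k$ and c.e.\ sets $A_1,\dots,A_k$. Our processes have to know the functions $f_j\le_TA_j$ and a bound for the weights $\|Q_{f_j}\|$, while these in turn depend on the processes. As in Example~\ref{ex:computable}, we devote one column to each guess and divide the total weight $1$ among the columns. Let $d\in\mathbb N$ code, by a computable bijection, the tuples $(p_1,\dots,p_k,C)$ of natural numbers with $C\ge1$, and let $c_d=2^{-d-1}$.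

Let $d=(p_1,\dots,p_k,C)$, let $\mathcal C_d$ be a process for column $d$, and let $j\le k$. We define:
\begin{itemize}
\item $V_j$ is the set of tokens $y$ pushed by $\mathcal C_d$ such that $\Psi_{p_j}^{A_j}(y)$ converges to some $m$ and $y$ is not popped by the end of stage $m$;
\item $V_j[s]$ is the set of tokens $y$ pushed by $\mathcal C_d$ before stage $s$ such that $\Psi_{p_j,s}^{A_j[s]}(y){\downarrow}=m$ for some $m$ and $y$ is not popped by the end of stage $m$. Since $m<s$, the process can compute the finite set $V_j[s]$ at stage $s$;
\item for $T\subseteq V_j[s]$, $\mathrm{use}_j(T,s)$ is the largest use of the computations $\Psi_{p_j,s}^{A_j[s]}(y)$ with $y\in T$.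
\end{itemize}
We call $d$ \emph{correct} (for $\mathcal C_d$) if for every $j\le k$ the function $\Psi_{p_j}^{A_j}$ is total and $\|V_j\|\le C$.

A \emph{$j$-certificate issued at stage $s$} is a pair $(T,u)$ with $T\subseteq V_j[s]$ and $u=\mathrm{use}_j(T,s)$; the set $T$ is its \emph{tag}. The certificate is \emph{lost} at the first stage $t>s$ with $A_j[t]\upharpoonright u\ne A_j[s]\upharpoonright u$, if there is one. It is \emph{true} if $A_j[s]\upharpoonright u=A_j\upharpoonright u$. The oracle $A_j$ can decide whether a given $j$-certificate is true.

\begin{lemma}\label{lem:cert}
\begin{enumerate}
\item[(1)] A certificate is true if and only if it is never lost.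
\item[(2)] The tag of a true $j$-certificate is contained in $V_j$, whether or not its tokens are popped later.
\item[(3)] If $d$ is correct and $T\subseteq P_d$ is finite, then for all sufficiently large $s$ we have $T\subseteq V_j[s]$ and the $j$-certificate with tag $T$ issued at stage $s$ is true.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $(T,u)$ be issued at $s$. If it is never lost, all $A_j[t]$ with $t\ge s$ agree with $A_j[s]$ below $u$, and so does their union $A_j$. If it is true, then $A_j[s]\subseteq A_j[t]\subseteq A_j$ shows that $A_j[t]$ agrees with $A_j[s]$ below $u$ for all $t\ge s$.

(2) For $y\in T$ the computation $\Psi_{p_j,s}^{A_j[s]}(y){\downarrow}=m$ has use at most $u$, so $\Psi_{p_j}^{A_j}(y)=m$, and $y$ is not popped by the end of stage $m$.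

(3) Let $u$ be the largest use of the computations $\Psi^{A_j}_{p_j}(y)$, $y\in T$, which converge because $d$ is correct. For large $s$ the tokens of $T$ have been pushed, $A_j[s]$ agrees with $A_j$ below $u$, and these computations are visible at stage $s$. The tokens of $T$ are never popped, so $T\subseteq V_j[s]$, and $\mathrm{use}_j(T,s)=u$.
\end{proof}

The rest of the paper proves the following statement, which holds for arbitrary c.e.\ sets $A_1,\dots,A_k$.

\begin{proposition}\label{prop:construction}
There is a uniformly computable family $(\mathcal C_d)$ of processes such that
\begin{enumerate}
\item[(1)] for every $d$, the stack of $\mathcal C_d$ always has weight at most $c_d$;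
\item[(2)] if some $d$ is correct for $\mathcal C_d$, then there is a non-computable c.e.\ set $D$ with $D\le_TA_j$ for every $j\le k$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:construction}]
Every finite subset of $P_d$ is on the stack of $\mathcal C_d$ at all late stages, so $\|P_d\|\le c_d$ by (1), and $\|P\|\le1$. By Lemmas~\ref{lem:H} and~\ref{lem:cover} there are total $f_j\le_TA_j$ with $\|Q_{f_j}\|<\infty$. Choose $p_j$ with $\Psi_{p_j}^{A_j}=f_j$ and an integer $C\ge1$ with $C\ge\|Q_{f_j}\|$ for all $j$. For $d=(p_1,\dots,p_k,C)$ the set $V_j$ is the part of $Q_{f_j}$ in column $d$, so $d$ is correct, and (2) applies.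
\end{proof}

The bound $C$ on the weight that each oracle may cover can be far larger than the weight $c_d$ that we may hold. Overcoming this ratio is the main difficulty.

\section{One follower against two oracles}\label{sec:idea}

This section is a preview; nothing later depends on it. Let $k=2$ and let $d$ be correct. We want a c.e.\ set $D$ with $\overline D\ne W_e$ for all $e$ and $D\le_TA_1,A_2$.

To make $\overline D\ne W_e$, we appoint a number $n$, a \emph{follower}, keep it out of $D$ until it appears in $W_e$, and then try to enumerate it into $D$. We succeed if $n$ never appears in $W_e$ or if we manage to enumerate it. To make $D\le_TA_j$, we let $n$ hold at most one $j$-certificate for each $j$ and obey the following rule.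
\begin{quote}
\emph{The number $n$ is enumerated into $D$ only at a stage at which it holds no certificate.}
\end{quote}
Once $A_j$ sees a true $j$-certificate held by $n$, it knows that $n$ will not enter $D$ any more. So it suffices that every follower that survives forever obtains a true certificate from each oracle, and by Lemma~\ref{lem:cert}(3) we can enforce this by keeping some finite set of tokens on the stack forever on behalf of $n$.

While $n\notin W_e$, we keep a set $x$ of small weight $\zeta$ on the stack. Suppose $n$ appears in $W_e$. If $n$ holds no certificate, we enumerate it and have won. Otherwise it holds a certificate with tag $x$, say from $A_1$. We pop $x$ and call $A_1$ the \emph{guard}: as long as this certificate is not lost, $x$ is wasted. But now we have to push a new set $y$, so that $A_2$, and $A_1$ if it loses its certificate, can certify something that stays.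

At this point we meet the mechanism that produces minimal pairs. Suppose $\Gamma^{A_1}=\Delta^{A_2}$, and whenever the two computations at $n$ agree, at least one of them is preserved until they agree again. Then the first common value is the final value, and if this holds for all $n$ the common function is computable. Against our follower the oracles can play in just this way: they change in turns, each certifying the current set $y$ before the other changes, so that $n$ always holds a certificate and can never be enumerated. If each new set $y$ had weight $\zeta$, this could go on forever, every certificate would be lost, and the waste would never exceed $\zeta$.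

The remedy is to double. If the currently wasted set has weight $z$, the new set has weight $2z$, or as much as the available room $v$ allows. When the guard loses its certificate, we take as the new guard a certificate with a tag of least weight, pop everything, and push anew. New certificates are accepted only for tags of weight exactly $2z$. Table~\ref{tab:run} shows a run with $v=8\zeta$.

\begin{table}[ht]
\centering
\begin{tabular}{l|cc|cc|c}
event & tag for $A_1$ & tag for $A_2$ & guard & $z$ & on the stack\\
\hline
$n$ is appointed & -- & -- & -- & -- & $x$, weight $\zeta$\\
both certify $x$ & $x$ & $x$ & -- & -- & $x$\\
$n$ enters $W_e$ & $x$ & $x$ & $A_1$ & $\zeta$ & $y_1$, weight $2\zeta$\\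
$A_1$ changes & -- & $x$ & $A_2$ & $\zeta$ & $y_2$, weight $2\zeta$\\
$A_1$ certifies $y_2$ & $y_2$ & $x$ & $A_2$ & $\zeta$ & $y_2$\\
$A_2$ changes & $y_2$ & -- & $A_1$ & $2\zeta$ & $y_3$, weight $4\zeta$\\
$A_2$ certifies $y_3$ & $y_2$ & $y_3$ & $A_1$ & $2\zeta$ & $y_3$\\
$A_1$ changes & -- & $y_3$ & $A_2$ & $4\zeta$ & $y_4$, weight $8\zeta$\\
$A_1$ certifies $y_4$ & $y_4$ & $y_3$ & $A_2$ & $4\zeta$ & $y_4$\\
$A_2$ changes & $y_4$ & -- & $A_1$ & $8\zeta$ & $y_5$, weight $8\zeta$\\
\end{tabular}
\caption{A single follower with room $8\zeta$ against two oracles that change in turns. ``$A_j$ changes'' means that the $j$-certificate is lost; $z$ is the weight of the tag of the guard's certificate.}\label{tab:run}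
\end{table}

After the last row no certificate is accepted, since $2z=16\zeta$ exceeds the room. Either $A_1$ keeps its certificate forever, and the weight $8\zeta$ is wasted, or it loses it, and $n$ is enumerated. The oracles may also stop at an earlier row. In every case the play is finite, and from the third row on the wasted weight $z$ is at least half of the weight on the stack.

A follower that has appeared in $W_e$ and has not been enumerated no longer witnesses $\overline D\ne W_e$, so we appoint a further follower for $e$. Each follower that is stuck in this way holds weight at least $2\zeta$ on the stack, so only finitely many can be stuck before the room $v$ is used up. For different $e$ we use weights $\zeta_e$ whose sum is a small fraction of $v$. This gives a dichotomy. Either the stack eventually stays full and nothing moves, and then almost all of its weight belongs to stuck followers and nearly $v/2$ is wasted; or this never happens, and then $D$ is non-computable and computable in both oracles.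

A waste of $c_d/2$ contradicts nothing, since the oracles may cover weight $kC$ between them. Nor can we clear the stack and start again as in Example~\ref{ex:computable}, because the reductions need the sets $y$ to stay. But the follower does not care which tokens make up $y$: any set of weight $2z$ that eventually stays on the stack will do. So we let a second strategy of the same kind, with room $2z$ and with its own set $D'$, produce $y$. If it never comes to rest, $D'$ is the set we want. If it does, it delivers $y$ and wastes a further weight of nearly $z$. With $L$ levels of nesting the waste grows to about $Lc_d/2$ while the stack still has weight $c_d$, and for large $L$ this exceeds $kC$.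

\section{The construction}\label{sec:construction}

Fix $d=(p_1,\dots,p_k,C)$ and write $c=c_d$. Let $L$ be the least power of $2$ with $\frac L4c>kC$, and let $\eta=\frac1{2L}$. All weights below are obtained from $c$, $\eta$ and weights of tokens by sums, differences, minima and multiplication by powers of $2$, so they are dyadic rationals. For a dyadic rational $q>0$, to \emph{push $q$} at stage $s$ means to write $q=a2^{-r}$ with $r\ge1$ and to push $a$ fresh column-$d$ tokens of weight $2^{-r}$ that are larger than $s$.

\subsection*{Modules, followers and pads}
The state of $\mathcal C_d$ is a finite tree in which \emph{modules} (the strategies) alternate with \emph{followers}; see Figure~\ref{fig:tree}.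

A module $M$ has a \emph{level} in $\{0,\dots,L\}$ and a \emph{target} $v_M>0$, the weight it is asked to put on the stack. The \emph{top module} $M^*$ has level $L$ and target $c$; it exists from the start and is never deleted. Every other module is a \emph{submodule}, created for one follower. A module of level $0$ pushes $v_M$ at its creation and does nothing else. A module $M$ of level at least $1$ enumerates a set $D_M$, keeps a record of the indices $e$ that are \emph{won in $M$} (both initially empty), and has a list of followers, ordered by time of birth. We put
\[
\zeta^M_e=\eta\,v_M\,2^{-e-2},\qquad\text{so that}\qquad\sum_e\zeta^M_e=\frac{\eta v_M}2 .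
\]
When too little room is left for a new follower, $M$ uses up the rest by pushing a set of tokens called a \emph{pad} of $M$.

A follower $I$ of $M$ is born at a stage $b(I)$, and $b(I)$ is also the number that $I$ may enumerate into $D_M$. At its birth $I$ receives an \emph{index} $e_I$, a number $\rho_I$ (the room left in $M$ just before the birth), and a set $x_I$ of tokens of weight $\zeta_I:=\zeta^M_{e_I}$, which is pushed. The follower is \emph{waiting} at first and may become \emph{active}. For each $j\le k$ it holds at most one $j$-certificate, and initially none. An active follower has a \emph{guard} $g_I\le k$, a set $w_I$ of tokens called its \emph{waste}, a \emph{size} $z_I=\|w_I\|$, and a submodule $N_I$, one level below $M$, with target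
\[
r_I=\min(2z_I,\rho_I).
\]

Followers and pads are called \emph{objects}, and $b(Z)$ is the stage at which the object $Z$ is born. A follower or module is \emph{live} from its creation until it is deleted, and a pad is live until it is popped; for an object, to be \emph{removed} is to stop being live. The \emph{descendants} of a module $M$ are its live followers, the live followers of their submodules, and so on. An object is \emph{inside} $M$ if it is a descendant of $M$, a pad of $M$, or a pad of the submodule of a descendant of $M$; otherwise it is \emph{outside} $M$.

Every token is pushed on behalf of one \emph{owner}: a follower $I$ (the tokens of $x_I$), a pad, or a module of level $0$. The \emph{segment} $\mathrm{seg}(M)$ is defined by recursion on the level. At level $0$ it consists of the tokens on the stack owned by $M$. At higher levels it is the union of the tokens on the stack owned by a pad or a live follower of $M$ and of the sets $\mathrm{seg}(N_I)$ for the live active followers $I$ of $M$; the union is disjoint, since a token has only one owner. Let $\mathrm{wt}(M)=\|\mathrm{seg}(M)\|$ and $\mathrm{room}(M)=v_M-\mathrm{wt}(M)$. The module $M$ is \emph{full} if $\mathrm{wt}(M)=v_M$.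

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.9cm,y=0.95cm]
\node[draw] (M) at (1.75,4) {$M^*$};
\node[draw,circle,inner sep=1.5pt] (I1) at (0,3) {$I_1$};
\node[draw,circle,inner sep=1.5pt,fill=gray!30] (I2) at (1.5,3) {$I_2$};
\node[draw,circle,inner sep=1.5pt,fill=gray!30] (I3) at (3.5,3) {$I_3$};
\node[draw] (N2) at (1.5,2) {$N_{I_2}$, full};
\node[draw] (N3) at (3.5,2) {$N_{I_3}$, not full};
\node[draw,circle,inner sep=1.5pt] (J1) at (0.9,1) {$J_1$};
\node[draw,circle,inner sep=1.5pt,fill=gray!30] (J2) at (2.1,1) {$J_2$};
\node[draw,circle,inner sep=1.5pt] (K1) at (3.5,1) {$K_1$};
\node[draw] (N0) at (2.1,0) {$N_{J_2}$, level $0$};
\draw (M)--(I1) (M)--(I2) (M)--(I3) (I2)--(N2) (I3)--(N3)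
      (N2)--(J1) (N2)--(J2) (N3)--(K1) (J2)--(N0);
\draw (-0.4,-1.6) rectangle node {$x_{I_1}$} (0.45,-1);
\draw (0.45,-1.6) rectangle node {$x_{J_1}$} (1.3,-1);
\draw (1.3,-1.6) rectangle node {$\mathrm{seg}(N_{J_2})$} (3.05,-1);
\draw (3.05,-1.6) rectangle node {$x_{K_1}$} (3.9,-1);
\draw[dashed] (I1)--(0,-1) (J1)--(0.9,-1) (N0)--(2.1,-1) (K1)--(3.5,-1);
\end{tikzpicture}
\caption{A state of the construction, drawn with two levels above level $0$. Boxes are modules, circles are followers, and shaded circles are active followers. The bar is the stack, oldest tokens on the left; dashed lines join tokens to their owners. The order of birth is $I_1,I_2,J_1,J_2,I_3,K_1$. A reset to $J_2$ deletes $N_{J_2}$, $I_3$, $N_{I_3}$, $K_1$ and pops everything to the right of $x_{J_1}$.}\label{fig:tree}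
\end{figure}

\subsection*{Two operations}
To \emph{reset to $I$} means: delete all followers, of all modules, born after $I$, together with their submodules; delete $N_I$ if it exists; and pop all tokens on the stack that were pushed at stages $\ge b(I)$. To \emph{activate $I$ with $(g,T)$} means: reset to $I$; declare $I$ active; set $g_I=g$, $w_I=T$, $z_I=\|T\|$; and create a new submodule $N_I$ with target $r_I=\min(2z_I,\rho_I)$. The certificates held by $I$ are kept.

\subsection*{Stage $s$}

\emph{Step 1.} Discard every certificate that is lost at stage $s$.

\smallskip
\emph{Step 2.} A live follower $I$ of a module $M$ \emph{requires attention} if one of the following holds: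
\begin{enumerate}
\item[(a)] $b(I)\in W_{e_I,s}$ and $I$ holds no certificate;
\item[(b)] $I$ is waiting, $b(I)\in W_{e_I,s}$, and $I$ holds a certificate;
\item[(c)] $I$ is active, holds no $g_I$-certificate, and holds some other certificate.
\end{enumerate}
If some follower requires attention, \emph{attend} to the earliest born such follower $I$, according to the case that applies:
\begin{enumerate}
\item[(a)] enumerate $b(I)$ into $D_M$, declare $e_I$ won in $M$, reset to $I$, and delete $I$ (we say that $I$ \emph{wins});
\item[(b)] activate $I$ with $(j,x_I)$ for the least $j$ such that $I$ holds a $j$-certificate;
\item[(c)] among the certificates held by $I$ whose tags have least weight, take the $j$-certificate with least $j$, and activate $I$ with $(j,T)$, where $T$ is its tag.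
\end{enumerate}

\emph{Step 3.} For each live follower $I$ and each $j\le k$ such that $I$ holds no $j$-certificate:
\begin{itemize}
\item if $I$ is waiting and $x_I\subseteq V_j[s]$, issue to $I$ the $j$-certificate with tag $x_I$;
\item if $I$ is active, $r_I=2z_I$, $N_I$ is full and $\mathrm{seg}(N_I)\subseteq V_j[s]$, issue to $I$ the $j$-certificate with tag $\mathrm{seg}(N_I)$.
\end{itemize}

\emph{Step 4.} If no follower was attended to in Step 2, call $\mathrm{Build}(M^*)$, where $\mathrm{Build}(M)$ is the following procedure.
\begin{itemize}
\item If $M$ is full, do nothing.
\item Otherwise, if the last follower $I$ of $M$ is active and $N_I$ is not full, call $\mathrm{Build}(N_I)$.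
\item Otherwise let $e$ be least such that $e$ is not won in $M$ and $M$ has no live waiting follower with index $e$. If $\mathrm{room}(M)\ge\zeta^M_e$, create a new follower $I$ of $M$ with $e_I=e$ and $\rho_I=\mathrm{room}(M)$, and push $x_I$. If not, push $\mathrm{room}(M)$ as a pad of $M$.
\end{itemize}

The weight of a pad is positive, because $\mathrm{wt}(M)\le v_M$ at all times (Lemma~\ref{lem:inv}(5), proved by induction along the construction). Every step is decided from finite data, uniformly in $d$, so $(\mathcal C_d)$ is a uniformly computable family of processes. Table~\ref{tab:run} follows these rules for the first follower of a module of level $1$ with $\eta=\frac12$, where $\zeta^M_0=v_M/8$; the sets $y_i$ are the segments of the successive submodules.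

Sections~\ref{sec:tree} and~\ref{sec:waste}, up to Lemma~\ref{lem:top}, apply to every $d$.

\section{The shape of the tree}\label{sec:tree}

Priority is given by time of birth, across all modules, while weight is accounted for module by module. The two are compatible because the tree grows depth first: nothing is built outside a submodule until that submodule is full, and from then on the submodule is frozen unless the later objects are removed. This section makes that precise.

An \emph{action} is an attention (Step 2, including the creation of the new submodule and, at level $0$, its push) or the birth of an object (Step 4). A \emph{moment} is a time between two consecutive actions; Steps 1 and 3 affect only certificates. ``Since $b(Z)$'' means from the moment right after the birth of $Z$. The following facts are read off the construction.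
\begin{enumerate}
\item[(B1)] Objects are born only at stages without attention, at most one per stage. Submodules are created only at stages with attention.
\item[(B2)] An attention to $H$ removes exactly the objects born after $H$, and $H$ itself if it wins. It pops exactly the tokens pushed at stages $\ge b(H)$. It deletes a live submodule $N_I$ exactly if $b(H)\le b(I)$. The only tokens it pushes are those of the new $N_H$, if this has level $0$.
\item[(B3)] The module of a live object is live, and the follower of a live submodule is live. (If $N_J$ is deleted by an attention to $H$, then $b(H)\le b(J)$, and all objects of $N_J$ were born after $J$.) In particular every live follower is a descendant of $M^*$.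
\end{enumerate}
We use (B2) mostly in this form: an attention that concerns or removes an object born at stage $q$, or pops a token pushed at stage $q$, removes every object born after stage $q$.

\begin{lemma}\label{lem:own}
\begin{enumerate}
\item[(1)] If $N_I$ is a live submodule and $Z$ is a live object with $b(Z)>b(I)$, then $Z$ was born after $N_I$ was created.
\item[(2)] If a live submodule created at stage $t$ survives a later attention to $H$, then $b(H)>t$.
\item[(3)] At every moment, each token on the stack is owned by a live waiting follower, a live pad, or a live module of level $0$; conversely all tokens owned by these are on the stack.
\item[(4)] Live modules of level $0$ are full, the stack equals $\mathrm{seg}(M^*)$, and for a live module $M$ of level at least $1$,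
\begin{equation}\label{eq:wt}
\mathrm{wt}(M)=\sum_{I\ \mathrm{waiting}}\zeta_I+\sum_{I\ \mathrm{active}}\mathrm{wt}(N_I)+\sum_{Z\ \mathrm{pad}}\|Z\|,
\end{equation}
where the sums range over the live followers and pads of $M$.
\item[(5)] Let $N$ be a live module. An object inside $N$ is born only in a call of $\mathrm{Build}(N)$ made when $N$ is not full, and every such call gives birth to an object inside $N$. After the creation of $N$, a token enters $\mathrm{seg}(N)$ only through the birth of an object inside $N$ or the activation of a descendant of $N$, and it leaves $\mathrm{seg}(N)$ only by being popped.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The activation that created $N_I$ removed all objects born after $I$ and before that stage.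

(2) Let the submodule be $N_I$. It survives, so $b(H)>b(I)$ by (B2). Apply (1) just before the attention, with $Z=H$.

(3) We use induction on moments. A birth adds an owner together with its tokens. Consider an attention to $H$. The tokens it pushes belong to the new module $N_H$. Any other token on the stack afterwards was pushed at a stage $q<b(H)$. Its owner is a waiting follower born at $q$, which is neither deleted nor attended to; or a pad born at $q$, which stays; or a module $N_J$ of level $0$ created at $q$, which stays because $b(J)<q<b(H)$. Conversely, if $x_I$ is popped, then $b(H)\le b(I)$, so $I$ is deleted or ceases to be waiting. A popped pad is no longer live. If the tokens of a level-$0$ module created at $t$ are popped, then $b(H)\le t$, and the module is deleted by (2).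

(4) The first claim and \eqref{eq:wt} follow from (3) and the definition of segments. By (3) and (B3), each token on the stack is linked to $M^*$ by a chain of live followers and modules, so it belongs to $\mathrm{seg}(M^*)$.

(5) An object inside $N$ is created by $\mathrm{Build}(K)$, where $K$ is $N$ or the submodule of a descendant of $N$. The chain of calls from $M^*$ to $K$ passes through $N$ and would have stopped there if $N$ were full. Conversely, a call of $\mathrm{Build}(N)$ with $N$ not full passes only to modules that are not full, so never to level $0$, and the level drops with each call; the last call creates a follower or a pad, which is inside $N$. The statement on entering follows from (B2). As long as a token of $\mathrm{seg}(N)$ is on the stack, its owner is live by (3), so the chain from the owner to $N$ is live by (B3), and the token stays in $\mathrm{seg}(N)$.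
\end{proof}

In the next lemma (1) is the invariant, and (2)--(6) are the consequences that are needed both to maintain it and later.

\begin{lemma}\label{lem:inv}
At every moment the following hold.
\begin{enumerate}
\item[(1)] If $N$ is a live submodule and $Z$ is a live object outside $N$ born after $N$ was created, then $N$ is full.
\item[(2)] For $N$ and $Z$ as in \emph{(1)}: since $b(Z)$, no object inside $N$ was born, no descendant of $N$ was attended to, and $\mathrm{seg}(N)$ did not change. In particular all objects inside $N$ were born, and all tokens of $\mathrm{seg}(N)$ were pushed, before stage $b(Z)$.
\item[(3)] If a module $M$ has a live pad $Z$, then $M$ is full and $Z$ was born after all live followers of $M$.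
\item[(4)] If a live module $M$ has no live pad and $J$ is its last follower, then $\mathrm{wt}(M)=v_M-\rho_J+\zeta_J$ if $J$ is waiting, and $\mathrm{wt}(M)=v_M-\rho_J+\mathrm{wt}(N_J)$ if $J$ is active.
\item[(5)] Every live module $M$ has $\mathrm{wt}(M)\le v_M$. If $M$ has no live pad and its last follower $J$ is active, then $M$ is full if and only if $N_J$ is full and $r_J=\rho_J$.
\item[(6)] If $M$ is live and not full, then $\mathrm{Build}(M^*)$, started at this moment, calls $\mathrm{Build}(M)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on moments. At the first moment there are no submodules, so (1) holds. We assume (1) at all moments up to the present one, derive (2)--(6) at the present moment, and then show that the next action preserves (1).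

(2) Both $N$ and $Z$ have been live since $b(Z)$, so $N$ was full throughout by (1), and no object inside $N$ was born by Lemma~\ref{lem:own}(5). Hence a descendant of $N$ attended to since $b(Z)$ was born before $Z$, and the attention would have removed $Z$. So no token entered $\mathrm{seg}(N)$. The tokens in $\mathrm{seg}(N)$ right after the birth of $Z$ were pushed before stage $b(Z)$, as $Z$ is outside $N$, and popping one of them would have removed $Z$.

(3) Right after the birth of $Z$ the module $M$ is full. No token then in $\mathrm{seg}(M)$ has been popped since, for these were pushed at stages $\le b(Z)$ and $Z$ would have been popped as well. Suppose that since $b(Z)$ an object inside $M$ was born or a token entered $\mathrm{seg}(M)$, and consider the first such action. Just before it $M$ is full, so by Lemma~\ref{lem:own}(5) it is not a birth but the activation of a descendant of $M$. This descendant was born before $Z$, so the activation pops $Z$, a contradiction.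

(4) Just before the birth of $J$, the module $M$ was not full, so it had no pad by (3), and $\mathrm{wt}(M)=v_M-\rho_J$ was the sum in \eqref{eq:wt} over the followers of $M$ live at that moment. These followers have been neither deleted nor attended to since, as either would have deleted $J$. Since $J$ is last, they are now exactly the followers of $M$ other than $J$. A waiting one contributes the same term as before. An active one, $J'$, has the same submodule as before; $J$ is outside $N_{J'}$ and was born after its creation, so $\mathrm{seg}(N_{J'})$ was not changed by the birth of $J$, nor afterwards by (2). Adding the term of $J$ in \eqref{eq:wt} gives the formulas.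

(5) We use induction on the level. At level $0$ the module is full. At higher levels, $\mathrm{wt}(M)=v_M$ if there is a pad, and $\mathrm{wt}(M)=0$ if there is neither a pad nor a follower. Otherwise apply (4): we have $\zeta_J\le\rho_J$ by the rule for creating followers, and $\mathrm{wt}(N_J)\le r_J\le\rho_J$ by the inductive hypothesis. In the active case (4) shows that $M$ is full if and only if $\mathrm{wt}(N_J)=\rho_J$, that is, if and only if both inequalities are equalities.

(6) For $M=M^*$ there is nothing to prove. Let $M=N_J$ with $J$ a follower of $K$. A live follower of $K$ born after $J$, or a live pad of $K$ (which is born after $J$ by (3)), is outside $N_J$ and was born after the creation of $N_J$ by Lemma~\ref{lem:own}(1). As $N_J$ is not full, (1) shows that there is no such object. So $J$ is the last follower of $K$, there is no pad, and $K$ is not full by (5). Hence $\mathrm{Build}(K)$, if called, calls $\mathrm{Build}(N_J)$. Now repeat the argument with $K$ in place of $M$, up to $M^*$.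

\emph{The birth of an object $Z$ preserves (1).} Let $N$ be a live submodule. If $N$ was full before the birth, then $Z$ is outside $N$ by Lemma~\ref{lem:own}(5), $\mathrm{seg}(N)$ is unchanged, and $N$ is still full. If $N$ was not full, then by (1) there was no live object outside $N$ born after its creation; by (6) and Lemma~\ref{lem:own}(5) the new object is inside $N$, so there is still none.

\emph{An attention to $H$ preserves (1).} After the attention, let $N$ be a live submodule and $Z$ a live object outside $N$ born after the creation of $N$. Then $b(Z)\le b(H)$ by (B2), so $N$ is not the new $N_H$. Thus $N$ and $Z$ were live before, and $N$ was full. By (2), all tokens of $\mathrm{seg}(N)$ were pushed before stage $b(Z)\le b(H)$, so none is popped. Also by (2), all descendants of $N$ were born before stage $b(Z)\le b(H)$, so $H$ is not one of them and no token enters $\mathrm{seg}(N)$. Hence $N$ is still full.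
\end{proof}

By Lemmas~\ref{lem:own}(4) and~\ref{lem:inv}(5) the stack has weight $\mathrm{wt}(M^*)\le c$ at every moment, which is part (1) of Proposition~\ref{prop:construction}. Two further consequences follow. The first says that a module is disturbed only from inside or else destroyed.

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(1)] If a live module $N$ survives an attention to a follower $H$ that is not a descendant of $N$, then this attention removes no object inside $N$ and does not change $\mathrm{seg}(N)$.
\item[(2)] Suppose that $N$ is never deleted, that it is full at some moment, and that none of its descendants at that moment is attended to later. Then after that moment no object inside $N$ is born, removed or attended to, and $\mathrm{seg}(N)$ does not change.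
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By (B3), $N\ne M^*$. By Lemma~\ref{lem:own}(2), $H$ was born after the creation of $N$, and $H$ is outside $N$. By Lemma~\ref{lem:inv}(2) just before the attention, with $Z=H$, all objects inside $N$ were born and all tokens of $\mathrm{seg}(N)$ were pushed before stage $b(H)$, so they stay. No token enters by Lemma~\ref{lem:own}(5).

(2) Go through the later actions one at a time. As long as the claim has held, $N$ is full and has the same descendants. So a birth takes place outside $N$ by Lemma~\ref{lem:own}(5), and an attention concerns a follower that is not a descendant of $N$, so (1) applies.
\end{proof}

The second says that an active follower with a successor has not been cut short by lack of room. This is what later allows it to receive new certificates in Step 3.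

\begin{lemma}\label{lem:next}
Let $I,J$ be live followers of $M$ with $J$ immediately after $I$ in the list, and let $I$ be active. Then $N_I$ is full and $r_I=2z_I$.
\end{lemma}

\begin{proof}
Since $b(J)$ no earlier follower of $M$ has been attended to or deleted, as this would have deleted $J$. So just before the birth of $J$ the follower $I$ was the last one of $M$, and it was active with the same $z_I$, $r_I$ and $N_I$ as now. At that moment $M$ was not full, so it had no pad by Lemma~\ref{lem:inv}(3), and $N_I$ was full, since $\mathrm{Build}(M)$ created a follower instead of calling $\mathrm{Build}(N_I)$. By Lemma~\ref{lem:inv}(5), $r_I\ne\rho_I$, so $r_I=2z_I$. The module $N_I$ is still full by Lemma~\ref{lem:inv}(1) with $Z=J$.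
\end{proof}

\section{Certificates and waste}\label{sec:waste}

We first show that the play of a single follower is finite, as in Table~\ref{tab:run}, and then add up the waste.

\begin{lemma}\label{lem:attention}
\begin{enumerate}
\item[(1)] The tag of a certificate held by $I$ consists of tokens pushed at stages $\ge b(I)$. If $I$ is waiting, the tag is $x_I$. If $I$ is active, the tag has weight $z_I$ or $2z_I$, the latter only if $2z_I\le\rho_I$. For active $I$ we have $\zeta_I\le z_I\le\rho_I$.
\item[(2)] At the end of Step 2 of any stage $s$, every live waiting follower $I$ has $b(I)\notin W_{e_I,s}$, and every live active follower $I$ holds a $g_I$-certificate, whose tag is $w_I$.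
\item[(3)] Each follower is attended to only finitely often.
\item[(4)] There are infinitely many stages without attention.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Tags are $x_I$, pushed at stage $b(I)$, or a segment $\mathrm{seg}(N_I)$, pushed later; only the first kind is issued while $I$ waits. At the activation under (b) all tags are $x_I$ and $z_I=\zeta_I\le\rho_I$. A tag issued to an active $I$ in Step 3 is the segment of a full module with target $r_I=2z_I$, so it has weight $2z_I=r_I\le\rho_I$. At an activation under (c), a tag of least weight is chosen. Either it has weight $z_I$, and the size is unchanged; or all tags have weight $2z_I\le\rho_I$, and this becomes the new size, so that all tags have weight equal to the new size.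

(2) At the end of Step 2 no live follower requires attention. This is evident if there was no attention. If $H$ was attended to, then followers born earlier did not require attention and are unaffected, followers born later are deleted, and $H$ is deleted or is active and holds a $g_H$-certificate. Now a waiting $I$ with $b(I)\in W_{e_I,s}$ would require attention under (a) or (b). An active $I$ has $b(I)\in W_{e_I,s}$, since it was first activated under (b), so without a $g_I$-certificate it would require attention under (a) or (c). For the tag, consider the latest activation of $I$. At that time $I$ held a $g_I$-certificate with tag $w_I$. Had it been discarded in Step 1 of a later stage, then at the end of Step 2 of that stage $I$, not having been activated again, would have held no $g_I$-certificate. So $I$ still holds it.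

(3) Cases (a) and (b) occur at most once each. By (1), the size $z_I$ changes only by doubling and is bounded by $\rho_I$, so it changes finitely often. While it is constant, all newly issued tags have weight $2z_I$, so the number of certificates of $I$ with a tag of weight $z_I$, which is at most $k$, does not increase. By (2), each attention under (c) is preceded by the loss of the guard's certificate, whose tag has weight $z_I$. So (c) occurs at most $k$ times for each value of $z_I$.

(4) Otherwise, by (B1), only finitely many followers are ever born, and one of them is attended to infinitely often.
\end{proof}

\begin{lemma}\label{lem:disjoint}
If $H$ and $I$ are distinct live active followers, of the same module or not, then $w_H\cap w_I=\emptyset$.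
\end{lemma}

\begin{proof}
Let $b(H)<b(I)$ and let $t$ be the stage of the latest attention to $H$. Then $b(I)>t$, since otherwise $I$ would have been deleted at stage $t$. The set $w_H$ is the tag of a certificate issued before stage $t$, so its tokens were pushed before stage $t$. The tokens of $w_I$ were pushed at stages $\ge b(I)>t$ by Lemma~\ref{lem:attention}(1).
\end{proof}

For a live module $M$ let $\omega(M)=\sum z_I$, where $I$ ranges over the active descendants of $M$. Thus $\omega(M)=0$ at level $0$, and otherwise $\omega(M)=\sum_I(z_I+\omega(N_I))$, where $I$ ranges over the live active followers of $M$. The next lemma is the reason for nesting: each level adds nearly half of the target to the waste.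

\begin{lemma}\label{lem:kappa}
Let $\kappa_0=0$ and $\kappa_i=(1-\eta)(\frac12+\kappa_{i-1})$. If a live module $M$ of level $i$ is full, then $\omega(M)\ge\kappa_iv_M$. Moreover $\kappa_L\ge L/4$.
\end{lemma}

\begin{proof}
We use induction on $i$; the case $i=0$ is trivial. Let $i\ge1$ and let $I$ be a live active follower of $M$. We claim that $N_I$ is full. If $M$ has a live follower or pad born after $I$, this object is outside $N_I$ and was born after the creation of $N_I$ by Lemma~\ref{lem:own}(1), so $N_I$ is full by Lemma~\ref{lem:inv}(1). Otherwise $I$ is the last follower, there is no pad by Lemma~\ref{lem:inv}(3), and $N_I$ is full by Lemma~\ref{lem:inv}(5). Hence \eqref{eq:wt} reads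
\[
v_M=\sum_{I\ \mathrm{active}}r_I+\sum_{I\ \mathrm{waiting}}\zeta_I+\sum_{Z\ \mathrm{pad}}\|Z\| .
\]
A follower with index $e$ is created only when no live waiting follower of $M$ has index $e$, and active followers never return to waiting. So there is at most one waiting follower per index, and the second sum is at most $\sum_e\zeta_e^M=\eta v_M/2$. A pad is pushed only when $M$ is not full, hence when it has no other pad by Lemma~\ref{lem:inv}(3); so there is at most one pad, of weight less than $\zeta^M_0=\eta v_M/4$. Therefore $\sum_{I\ \mathrm{active}}r_I\ge(1-\eta)v_M$. Since $z_I\ge r_I/2$ and $\omega(N_I)\ge\kappa_{i-1}r_I$,
\[
\omega(M)\ge\Bigl(\frac12+\kappa_{i-1}\Bigr)\sum_{I\ \mathrm{active}}r_I\ge\kappa_iv_M .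
\]
Unfolding the recursion gives $\kappa_L=\frac12\sum_{m=1}^L(1-\eta)^m$, and by Bernoulli's inequality each term is at least $1-L\eta=\frac12$. So $\kappa_L\ge L/4$.
\end{proof}

A module or follower is \emph{permanent} if it is created and never deleted. A permanent module $M$ \emph{settles} if there is a stage after which $M$ is full at every moment and no descendant of $M$ is born, deleted or attended to. Lemma~\ref{lem:kappa} holds whenever a module is full, but the sets $w_I$ are truly wasted only if the certificates of the guards are true, and this is what settling provides.

\begin{lemma}\label{lem:top}
If $d$ is correct, then $M^*$ does not settle.
\end{lemma}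

\begin{proof}
Suppose that after stage $t$ the module $M^*$ is full and no follower is born, deleted or attended to. Let $I$ be an active follower live after $t$. By Lemma~\ref{lem:attention}(2), at the end of Step 2 of every stage $s>t$ it holds a $g_I$-certificate with tag $w_I$. Certificates are issued only in Step 3 and only when none is held, so this is always the same certificate, and it is never lost. By Lemma~\ref{lem:cert}(1),(2), $w_I\subseteq V_{g_I}$. The sets $w_I$ are pairwise disjoint by Lemma~\ref{lem:disjoint}, so
\[
\omega(M^*)=\sum_{j\le k}\ \sum_{g_I=j}\|w_I\|\le\sum_{j\le k}\|V_j\|\le kC .
\]
On the other hand $\omega(M^*)\ge\kappa_Lc\ge\frac L4c>kC$ by Lemma~\ref{lem:kappa} and the choice of $L$.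
\end{proof}

This is the only place where the bound $\|V_j\|\le C$ is used.

\section{A module that does not settle}\label{sec:unsettled}

Let $d$ be correct. By Lemma~\ref{lem:top} there is a permanent module that does not settle. For the rest of the paper, $M$ is such a module of least level. A permanent module of level $0$ settles, since it is always full and has no descendants, so $M$ has level at least $1$ and builds a set $D_M$. This set is c.e., because the construction is computable and $M$ is determined by the stage of its creation. We show that $D_M$ is non-computable and computable in each $A_j$, which proves part (2) of Proposition~\ref{prop:construction}, and with it Theorem~\ref{thm:main}.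

\subsection*{The list of followers in the limit}
The \emph{position} of a live follower of $M$ is its place $1,2,\dots$ in the list of live followers of $M$. It never changes, since new followers are appended at the end and the deletion of an earlier follower deletes the later ones. A permanent follower $I$ of $M$ is \emph{stable after $t$} if $b(I)\le t$ and, after stage $t$, the follower $I$ is not attended to and, in case $I$ is active, $N_I$ is full at every moment and no descendant of $N_I$ is born, deleted or attended to.

\begin{lemma}\label{lem:structure}
Every permanent follower of $M$ is stable after some stage, and one of the following cases holds.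
\begin{enumerate}
\item[(A)] There are $p\ge1$, a stage $t$ and permanent followers $I_1,\dots,I_{p-1}$ in positions $1,\dots,p-1$, all stable after $t$, such that infinitely many followers in position $p$ win after stage $t$.
\item[(B)] There are permanent followers $I_1,I_2,\dots$ in positions $1,2,\dots$, and when $I_p$ is born, the other live followers of $M$ are exactly $I_1,\dots,I_{p-1}$.
\end{enumerate}
In both cases the $I_q$ are all the permanent followers of $M$, and each $I_q$ that becomes active has $r_{I_q}=2z_{I_q}$ after the last attention to it.
\end{lemma}

\begin{proof}
A permanent follower $I$ is attended to finitely often by Lemma~\ref{lem:attention}(3). After the last time, it is either waiting, and then stable, or active with a submodule $N_I$ that is permanent by (B2). This submodule has lower level than $M$, so it settles by the choice of $M$, and $I$ is stable after some stage.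

Let $p\ge1$ and suppose that positions $1,\dots,p-1$ are occupied by permanent followers $I_1,\dots,I_{p-1}$, stable after $t$, where $t$ is not smaller than the stage at which $M$ was created. We make two claims.

\emph{After stage $t$, a follower $I$ in position $p$ is deleted only by winning.} Otherwise it is deleted by an attention to some $H$ with $b(H)<b(I)$. By Lemma~\ref{lem:local}(1), $H$ is a descendant of $M$, so $H$ is a follower $J$ of $M$ or a descendant of $N_J$ for a follower $J$ of $M$. In both cases $b(J)\le b(H)<b(I)$, so $J=I_q$ for some $q<p$, which contradicts stability.

\emph{If position $p$ is empty at some moment after stage $t$, then a follower is born into position $p$ later.} At a moment after stage $t$ at which position $p$ is empty, the descendants of $M$ are the $I_q$ and the descendants of their submodules, and none of these is attended to later. If $M$ were full at such a moment, it would settle by Lemma~\ref{lem:local}(2). So $M$ is not full at any such moment. By Lemma~\ref{lem:attention}(4) there is a next stage without attention. Until its Step 4 no object is born, so position $p$ is still empty, $M$ is not full, and $\mathrm{Build}(M)$ is called by Lemma~\ref{lem:inv}(6). If $p>1$, the last follower $I_{p-1}$ is waiting or has a full submodule. So $\mathrm{Build}(M)$ creates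 a follower in position $p$ or a pad, and a pad would make $M$ full with position $p$ empty.

By the two claims, either infinitely many followers in position $p$ win after stage $t$, which is case (A), or some follower $I_p$ in position $p$ is permanent, hence stable after some stage, and the argument continues with $p+1$. If case (A) never occurs, we obtain $I_1,I_2,\dots$. The followers of $M$ live at the birth of $I_p$ occupy positions $1,\dots,p-1$ and are permanent, since their deletion would delete $I_p$; so they are $I_1,\dots,I_{p-1}$, and (B) holds.

A permanent follower in position $q$ is the only occupant of that position from its birth on, so it equals $I_q$ if $I_q$ is defined. In case (A) there is no permanent follower in a position $\ge p$, since the occupant of position $p$ right after its birth would be permanent as well, and no later follower in position $p$ could win.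

Finally let $I_q$ become active. After the last attention to $I_q$ there is a moment at which position $q+1$ is occupied: by $I_{q+1}$ if it is defined, and otherwise, when $q=p-1$ in case (A), by one of the infinitely many followers in position $p$. Lemma~\ref{lem:next} at that moment gives $r_{I_q}=2z_{I_q}$, and these values do not change after the last attention.
\end{proof}

\subsection*{Non-computability}

\begin{lemma}\label{lem:noncomp}
For every $e$, either $e$ is won in $M$, or $M$ has a permanent follower with index $e$ that waits forever. Consequently $D_M$ is not computable.
\end{lemma}

\begin{proof}
Call $e$ \emph{bad} if neither alternative holds, and call $e$ \emph{eligible} at a moment if it is not won in $M$ and $M$ has no live waiting follower with index $e$. A new follower receives the least eligible index.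

\emph{Case (A).} Let $e$ be bad. When a follower is born into position $p$ after stage $t$, the other followers of $M$ are $I_1,\dots,I_{p-1}$, and those among them that are waiting wait forever. So $e$ is eligible and the new follower has an index $\le e$. Infinitely many of these followers win, one after the other. Each win makes an index won, and a won index is never given to a later follower, so their indices are pairwise distinct. This is impossible.

\emph{Case (B).} Let $e$ be the least bad index. Since $b(I_p)\to\infty$, we can choose $p_0$ such that each $e'<e$ is won before $I_{p_0}$ is born or is the index of a follower among $I_1,\dots,I_{p_0-1}$ that waits forever. Let $p\ge p_0$ and consider the birth of $I_p$. No $e'<e$ is eligible. No $I_q$ with $q<p$ and index $e$ is waiting: since $e$ is bad, it would be activated later, and this would delete $I_p$. So $e$ is eligible and $I_p$ has index $e$. It follows that right after the birth of $I_{p+1}$ the followers $I_{p_0},\dots,I_p$ all have index $e$ and are active. By Lemmas~\ref{lem:next} and~\ref{lem:attention}(1), their submodules are full and have targets $r=2z\ge2\zeta^M_e$. By \eqref{eq:wt}, $\mathrm{wt}(M)\ge2(p-p_0+1)\zeta^M_e$, which for large $p$ contradicts $\mathrm{wt}(M)\le v_M$.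

For the consequence, fix $e$. If $e$ is won in $M$, by the follower $I$, then $b(I)\in D_M\cap W_e$. If a permanent follower $I$ with index $e$ waits forever, then $b(I)\notin W_e$ by Lemma~\ref{lem:attention}(2), and $b(I)\notin D_M$, because this number is enumerated only when $I$ wins. In both cases $\overline{D_M}\ne W_e$.
\end{proof}

\subsection*{The reductions}

\begin{lemma}\label{lem:reduction}
$D_M\le_TA_j$ for every $j\le k$.
\end{lemma}

\begin{proof}
Let $D_{M,s}$ be the set of numbers enumerated into $D_M$ by the end of stage $s$. Given $n$, run the construction up to stage $n$. If no follower of $M$ is born at stage $n$, then $n\notin D_M$. Otherwise let $I$ be this follower, and search, with oracle $A_j$, for a stage $s$ such that one of the following holds: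
\begin{enumerate}
\item[(i)] $n\in D_{M,s}$; then answer yes;
\item[(ii)] $n\notin D_{M,s}$ and $I$ is deleted by the end of stage $s$; then answer no;
\item[(iii)] $n\notin D_{M,s}$ and at some stage $t\le s$ a true $j$-certificate was issued to $I$; then answer no.
\end{enumerate}

\emph{The answers are correct.} Only a win of $I$ enumerates $n$, which settles (i) and (ii). In case (iii) the certificate is never lost by Lemma~\ref{lem:cert}(1), and certificates are kept at activations, so $I$ holds it as long as $I$ is live. A win requires that $I$ hold no certificate, so $I$ does not win after stage $t$.

\emph{The search terminates.} If $I$ is not permanent, (i) or (ii) occurs. Let $I$ be permanent. Then $n\notin D_M$, and by Lemma~\ref{lem:structure} the follower $I$ is stable after some stage. We find a finite set $T\subseteq P_d$ that Step 3 offers for certification at all late stages. If $I$ waits forever, let $T=x_I$; it stays on the stack by Lemma~\ref{lem:own}(3). Otherwise the final submodule $N_I$ is permanent, and after $I$ has become stable $N_I$ is full and none of its descendants is attended to. By Lemma~\ref{lem:local}(2), $\mathrm{seg}(N_I)$ is constant from then on; let $T$ be this set. Here $r_I=2z_I$ by Lemma~\ref{lem:structure}. In both cases the tokens of $T$ are never popped, so $T\subseteq P_d$.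

By Lemma~\ref{lem:cert}(3) there is a stage $s^*$, after $I$ has become stable, such that for all $s\ge s^*$ we have $T\subseteq V_j[s]$ and the $j$-certificate with tag $T$ issued at $s$ would be true. If $I$ holds no $j$-certificate at the start of Step 3 of some stage $s\ge s^*$, this true certificate is issued then. Otherwise $I$ holds a $j$-certificate at the start of Step 3 of every stage $s\ge s^*$. Then none is issued from stage $s^*$ on, so it is always the same certificate; it is never lost, hence true. In both cases (iii) occurs.
\end{proof}

Lemmas~\ref{lem:noncomp} and~\ref{lem:reduction} complete the proof of Proposition~\ref{prop:construction}, and hence of Theorem~\ref{thm:main} and Corollary~\ref{cor:main}.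

\begin{remark}
The totality of $\Psi_{p_j}^{A_j}$ is used only for the termination of the search, through Lemma~\ref{lem:cert}(3). That $A_j$ is c.e.\ is essential for the correctness of answer (iii), through the implication ``true certificates are never lost'' in Lemma~\ref{lem:cert}(1). If $A_j$ were merely the limit of a computable approximation, it could leave its configuration below the use and later return to it. The follower would discard the certificate and might win in the meantime, while the oracle, seeing only the final configuration, would still answer no. Finally, the set $D$ is found non-uniformly: it depends on the choice of a correct $d$ and, within $\mathcal C_d$, of a permanent module of least level that does not settle.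
\end{remark}

\begin{thebibliography}{9}

\bibitem{tracing}
\emph{Tracing and domination in the Turing degrees},
\texttt{http://barmpalias.net/papers/aedanc.pdf}.

\end{thebibliography}
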